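# Exterior powers and the cost of descending a quadratic form from the function field of a quadric

Throughout, all fields have characteristic different from $2$, and all quadratic forms are nondegenerate. We write $\langle a_1,\dots,a_n\rangle$ for the form $a_1X_1^2+\dots+a_nX_n^2$, $\mathbb H=\langle 1,-1\rangle$ for the hyperbolic plane, and $\bigoplus$ for an orthogonal sum over an index set.

## 1. Three and four variables over the function field of their own quadric

Let $k$ be a field, $K=k(t_1,t_2,t_3)$ and $q=\langle t_1,t_2,t_3\rangle$. Adjoin to $K$ a generic zero of $q$: let $K(q)$ be the field of fractions of degree $0$ of the graded domain $K[X_1,X_2,X_3]/(t_1X_1^2+t_2X_2^2+t_3X_3^2)$. Over $K(q)$ the vector $(1,X_2/X_1,X_3/X_1)$ is a nonzero zero of $q$, so $q$ splits off a hyperbolic plane: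
$$q\cong\mathbb H\perp\langle c\rangle\quad\text{over }K(q).$$
Compare determinants: $t_1t_2t_3=-c$ modulo squares, so we may take $c=-t_1t_2t_3$. The form $\langle c\rangle$ was found over $K(q)$, but it is defined over $K$. Its Witt class is the image of two different forms over $K$: of $q$, which has dimension $3$, and of $\langle -t_1t_2t_3\rangle$, which has dimension $1$. The difference $q\perp\langle t_1t_2t_3\rangle$ has dimension $4$ and becomes hyperbolic over $K(q)$.

Now take $q=\langle t_1,t_2,t_3,t_4\rangle$ over $K=k(t_1,\dots,t_4)$. Over $K(q)$ we get $q\cong\mathbb H\perp q_1$ with $\dim q_1=2$. Again the class of $q_1$ comes from $K$, because $q$ itself maps to it. But $q$ has dimension $4$, twice the dimension of $q_1$. Is there a form over $K$ of dimension smaller than $4$ that becomes Witt equivalent to $q_1$? The determinant no longer decides the matter. We shall see in Section 5, by hand, that there is none. So here descent from $K(q)$ to $K$ costs a factor of exactly $2$.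

How large can the cost be? Recall the terms. Two forms over a field $E$ are Witt equivalent, written $\sim$, if they become isometric after adding hyperbolic planes to each; the classes form the Witt ring $W(E)$. Each class $\theta$ contains an anisotropic form, unique up to isometry, written $\theta_{an}$, and $\dim\theta_{an}$ is the smallest dimension of a form in the class. For a form $q$ over $E$ of dimension at least $2$, not isometric to $\mathbb H$, the field $E(q)$ is the function field of the projective quadric $q=0$. A form $\varphi$ over $E(q)$ *lies in* $\operatorname{Im}(W(E)\to W(E(q)))$ if its Witt class does.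

**Conjecture** (posed in "A Second Descent Problem For Quadratic Forms", https://www.math.uni-bielefeld.de/lag/man/077.pdf). For any quadratic form $q$ over $E$ and any $\varphi\in\operatorname{Im}(W(E)\to W(E(q)))$ there is a quadratic form $\psi$ over $E$ such that $\dim\psi\le2\dim\varphi$ and $\varphi\sim\psi_{E(q)}$.

The conjecture is false. It fails for $q=\langle t_1,\dots,t_6\rangle$ over $k(t_1,\dots,t_6)$, and the factor $2$ cannot be replaced by any constant.

## 2. Function fields of quadrics, and two cases without loss

We need three standard facts. Let $q$ be a form over $E$ of dimension $d\ge3$.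

**Fact 1.** The polynomial $q$ is irreducible over every extension of $E$. If $M/E$ is a field extension, then $E(q)\subset M(q)$. The form $q$ is isotropic over $E(q)$.

*Proof.* A product of two linear forms is a quadratic form of rank at most $2$, while $q$ has rank $d\ge3$ over every extension. So $E[X]/(q)$ and $M[X]/(q)$ are domains. The first embeds in the second, and $E(q)$, $M(q)$ are their fields of fractions of degree $0$. The vector $(1,X_2/X_1,\dots,X_d/X_1)$ is a zero of $q$ over $E(q)$. $\square$

**Fact 2.** If $q$ is isotropic over $M$, then $M(q)/M$ is purely transcendental.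

*Proof.* In suitable coordinates $q=XY+q'(Z_1,\dots,Z_{d-2})$. The field $M(q)$ is generated by $X/Y$ and the $Z_i/Y$, and $X/Y=-q'(Z_1/Y,\dots,Z_{d-2}/Y)$. So the $d-2$ elements $Z_i/Y$ generate $M(q)$, whose transcendence degree over $M$ is $d-2$; hence they are algebraically independent. $\square$

**Fact 3.** An anisotropic form $\sigma$ over $M$ stays anisotropic over a purely transcendental extension. Consequently, if $N/M$ is purely transcendental and the image of $\theta\in W(M)$ in $W(N)$ is represented by a form of dimension $r$, then $\dim\theta_{an}\le r$. In particular $W(M)\to W(N)$ is injective.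

*Proof.* A zero involves finitely many variables, so by induction let $N=M(x)$. Given a nonzero zero of $\sigma$ over $M(x)$, multiply it by an element of $M(x)^*$ so that its entries are polynomials not all divisible by $x$, and put $x=0$. This gives a nonzero zero over $M$. For the second statement, $\theta_{an}$ stays anisotropic over $N$, so it has the smallest dimension in its class there. $\square$

**The case of isotropic $q$, $d\ge3$.** Let $\varphi\sim\psi_{E(q)}$ with $\psi$ anisotropic. By Facts 2 and 3, $\dim\psi\le\dim\varphi$. Descent costs nothing.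

**The case of anisotropic $q$, $d=2$.** Up to a scalar $q=\langle1,-a\rangle$ with $a$ not a square, and $E(q)=E(\sqrt a)$. Let $\varphi\sim\psi_{E(q)}$ with $\psi$ anisotropic. Suppose that $\psi$ becomes isotropic over $E(\sqrt a)$, say at $x+\sqrt a\,y$. Then $\psi(x)+a\psi(y)=0$ and $x\perp y$. Since $\psi$ is anisotropic over $E$, both $x$ and $y$ are nonzero, and they span a plane isometric to $\langle-a\psi(y),\psi(y)\rangle=\psi(y)\langle1,-a\rangle$. This plane becomes hyperbolic over $E(\sqrt a)$, so we may remove it from $\psi$ without changing the class over $E(\sqrt a)$. Repeat until $\psi_{E(q)}$ is anisotropic. Then $\dim\psi\le\dim\varphi$, and again there is no loss.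

A sensible person would try to run this stripping argument for every $q$: start with any $\psi$, and as long as $\psi_{E(q)}$ is isotropic, remove a piece of $\psi$ that dies over $E(q)$. The argument needs isotropy over $E(q)$ to come from a subform that vanishes over $E(q)$. For $d=2$ that subform is a multiple of $q$. For $d\ge3$ a multiple of $q$ becomes isotropic over $E(q)$, but it does not vanish in general: it only drops from dimension $d$ to dimension $d-2$. The four-variable example sits exactly at this obstacle. There $\psi=q$ becomes isotropic, and nothing smaller can replace it.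

## 3. Exterior powers of the form $q_1$

To make the loss bigger, try first the same form in more variables: $\varphi=q_1$, of dimension $d-2$, with the lift $q$, of dimension $d$. For $d\ge4$ the ratio $d/(d-2)$ is at most $2$, and it decreases as $d$ grows. So this choice never beats $2$. We need other forms over $K(q)$ that come from $K$. A natural supply consists of forms built functorially from $q_1$.

**Definition.** Let $(V,b)$ be a symmetric bilinear space. Its exterior power $\Lambda^mV$ carries the form with $\langle v_1\wedge\dots\wedge v_m,\,w_1\wedge\dots\wedge w_m\rangle=\det(b(v_i,w_j))$.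

This is compatible with isometries and with scalar extension. If $q=\langle a_1,\dots,a_n\rangle$ in an orthogonal basis, the wedge products of basis vectors are an orthogonal basis of $\Lambda^m$, and
$$\Lambda^mq\cong\bigoplus_{|I|=m}\langle a_I\rangle,\qquad a_I=\prod_{i\in I}a_i .$$
For example $\Lambda^2\langle a,b,c\rangle=\langle ab,ac,bc\rangle$ and $\Lambda^2\mathbb H=\langle-1\rangle$. We have $\Lambda^0q=\langle1\rangle$, and $\Lambda^mq=0$ if $m<0$ or $m>n$. From the diagonal formula, $\Lambda^m(q\perp q')\cong\bigoplus_i\Lambda^iq\otimes\Lambda^{m-i}q'$.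

**Lemma 1.** If $q\cong\mathbb H\perp q'$, then $\Lambda^mq=\Lambda^mq'-\Lambda^{m-2}q'$ in the Witt ring.

*Proof.* The sum formula gives $\Lambda^mq\cong\Lambda^mq'\perp(\mathbb H\otimes\Lambda^{m-1}q')\perp(\Lambda^2\mathbb H\otimes\Lambda^{m-2}q')$. The middle term is hyperbolic, and $\Lambda^2\mathbb H=\langle-1\rangle$. $\square$

So $\Lambda^mq_1$ is not simply the image of $\Lambda^mq$; there is a correction two degrees lower. But the correction is of the same kind, and we can solve for $\Lambda^mq_1$ by telescoping. Let $q$ have dimension $d\ge3$ over $K$, and $q\cong\mathbb H\perp q_1$ over $K(q)$. By Lemma 1, for $0\le m\le d$, in $W(K(q))$,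
$$\sum_{\substack{0\le j\le m\\ j\equiv m\,(2)}}\Lambda^jq=\sum_{\substack{0\le j\le m\\ j\equiv m\,(2)}}\bigl(\Lambda^jq_1-\Lambda^{j-2}q_1\bigr)=\Lambda^mq_1.\tag{1}$$
For $m=2$ this says $\Lambda^2q_1=\langle1\rangle+\Lambda^2q$. Check $d=3$: then $\dim q_1=1$ and $\Lambda^2q_1=0$, so $\langle1,t_1t_2,t_1t_3,t_2t_3\rangle$ vanishes over $K(q)$. This is $t_1t_2t_3$ times the form $q\perp\langle t_1t_2t_3\rangle$ of Section 1.

We now fix the setting for the rest of the notes. Let $k$ be any field with $\operatorname{char}k\ne2$, let $d\ge3$, and put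
$$F_0=k(t_1,\dots,t_d)\subset F=k((t_1))\cdots((t_d)),\qquad q=\langle t_1,\dots,t_d\rangle .$$
Let $K$ be $F_0$ or $F$. Over $K(q)$ write $q\cong\mathbb H\perp q_1$ with $\dim q_1=d-2$; by Witt cancellation $q_1$ is unique up to isometry. For $0\le m\le d-2$ set
$$\psi_m=\bigoplus_{\substack{0\le j\le m\\ j\equiv m\,(2)}}\Lambda^jq\ \text{ over }K,\qquad\varphi_m=\Lambda^m(q_1)\ \text{ over }K(q),\qquad\dim\varphi_m=\binom{d-2}m,$$
and $A=A(d,m)=\sum_{j=0}^m\binom{d-1}j$.

**Theorem A** (for $K=F_0$ and for $K=F$). We have $(\psi_m)_{K(q)}\sim\varphi_m$. The minimal dimension of a form $\psi$ over $K$ with $\psi_{K(q)}\sim\varphi_m$ is exactly $\min(A,\,2^{d-1}-A)$. Moreover $\varphi_m$ is anisotropic.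

**Corollary** (for $K=F_0$ and for $K=F$).

1. For $d=6$, $m=2$: $\dim\varphi_2=6$, and every $\psi$ over $K$ with $\psi_{K(q)}\sim\varphi_2$ has $\dim\psi\ge16>12$. So the conjecture is false.
2. For every $d\ge6$ the conjecture fails for $q=\langle t_1,\dots,t_d\rangle$ over $K$.
3. For $d=2m+2$, $m\ge1$: $\dim\varphi_m=\binom{2m}m$, and the minimal $\dim\psi$ is
$$4^m\ \ge\ \sqrt{2m+1}\,\dim\varphi_m\ \ge\ \sqrt{1+\log_2\dim\varphi_m}\cdot\dim\varphi_m .$$
Hence no bound $\dim\psi\le C\dim\varphi$ with $C$ constant is valid.

**Theorem B** (over the iterated Laurent series field only). Over $F=k((t_1))\cdots((t_d))$, with $q=\langle t_1,\dots,t_d\rangle$ and $d\ge3$, every $\varphi\in\operatorname{Im}(W(F)\to W(F(q)))$ satisfies $\varphi\sim\psi_{F(q)}$ for some $\psi$ over $F$ with $\dim\psi\le\frac d2\dim\varphi$.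

Let $C_d$ be the smallest constant such that, for this $q$ over the Laurent series field $F$, every $\varphi$ in the image has a $\psi$ over $F$ with $\varphi\sim\psi_{F(q)}$ and $\dim\psi\le C_d\dim\varphi$. Then for $d=2m+2$, $m\ge1$,
$$\sqrt{2m+1}\ \le\ 4^m\Big/\binom{2m}m\ \le\ C_d\ \le\ m+1.\tag{2}$$
In particular, $C_4=2$ over $k((t_1))\cdots((t_4))$, and $8/3\le C_6\le3$ over $k((t_1))\cdots((t_6))$.

The scope is as follows. Theorem A and the Corollary hold over both $F_0$ and $F$. The upper bound of Theorem B is proved only over $F$, and no upper bound is claimed over $F_0$. In particular, it is not claimed that the conjectured inequality holds for the generic $4$-dimensional form over $k(t_1,\dots,t_4)$. The inequality is also not decided here for arbitrary $q$ of dimension $4$ or $5$.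

Theorem A gives the following values of (minimal $\dim\psi$) $/\dim\varphi_m$:

| $d$ | $m=0$ | $m=1$ | $m=2$ | $m=3$ | $m=4$ |
|---|---|---|---|---|---|
| $3$ | $1/1$ | $1/1$ | | | |
| $4$ | $1/1$ | $4/2$ | $1/1$ | | |
| $5$ | $1/1$ | $5/3$ | $5/3$ | $1/1$ | |
| $6$ | $1/1$ | $6/4$ | $16/6$ | $6/4$ | $1/1$ |

The first entry above $2$ is $16/6$, at $d=6$, $m=2$.

How should one prove such a lower bound? One might hope that it is enough to show that $\psi_m$ is anisotropic. The entry $d=3$, $m=1$ shows that it is not: there $\psi_1=q$ is anisotropic of dimension $3$, but the minimum is $1$, because $q$ can be changed by an element of the kernel of $W(K)\to W(K(q))$. So we must know all the forms $\psi_m+(\text{kernel element})$. The plan is to pass to $F$, where the Witt ring is completely explicit, and to detect the kernel by quadratic extensions of $F$ over which $q$ becomes isotropic.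

## 4. Values modulo twice the value group

We use the standard valuation $v$ on $F$, with value group $\Gamma=\mathbb Z^d$. It is defined inductively: a nonzero series $\sum_{r\ge r_0}a_rt_d^r$ with $a_{r_0}\ne0$ has value $(v(a_{r_0}),r_0)$, and $\Gamma$ is ordered lexicographically, comparing the exponent of $t_d$ first, then that of $t_{d-1}$, and so on. Thus $v(t_i)=e_i$, the valuation is trivial on $k$, and the residue field is $k$. For example, in $k((t_1))((t_2))$ we have $v(t_1^3+t_2)=3e_1$, since $t_2$ has larger value than every power of $t_1$. We use that a finite sum of nonzero elements with pairwise distinct values is nonzero: its value is the smallest of them.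

**Lemma 2.** Let $M$ be $F$ or a finite extension of $F$ with an extension of $v$ that still has residue field $k$; call the extension $v$ and its value group $\Gamma_M$. Let $a_1,\dots,a_n\in M^*$ have values pairwise distinct modulo $2\Gamma_M$, and let $\sigma_1,\dots,\sigma_n$ be anisotropic forms over $k$. Then $a_1\sigma_1\perp\dots\perp a_n\sigma_n$ is anisotropic over $M$.

*Proof.* Let $\sigma$ be one of the $\sigma_l$, in diagonal form over $k$, and let $x\ne0$ be a vector over $M$. Choose a coordinate $x_s$ of minimal value and write $x=x_sy$. The coordinates of $y$ have values at least $0$, with minimum $0$, so the reduction $\bar y$ is a nonzero vector over $k$. As $\sigma$ is anisotropic over $k$, $\sigma(\bar y)\ne0$, hence $v(\sigma(y))=0$ and $v(\sigma(x))=2v(x_s)\in2\Gamma_M$.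

Now let $(x_1,\dots,x_n)$ be a nonzero vector for the orthogonal sum. Each nonzero $x_l$ gives a term $a_l\sigma_l(x_l)$ whose value is congruent to $v(a_l)$ modulo $2\Gamma_M$. These values are pairwise distinct, so the sum of the terms is nonzero. $\square$

For example, $\langle t_1,\dots,t_d\rangle$ is anisotropic over $F$.

For $I\subset[d]=\{1,\dots,d\}$ put $t_I=\prod_{i\in I}t_i$. For $n\in W(k)$ let $|n|=\dim n_{an}$. Then $|n+n'|\le|n|+|n'|$, since an orthogonal sum represents $n+n'$; also $|-n|=|n|$, and $|n|=0$ if and only if $n=0$.

**Lemma 3.** Every $\theta\in W(F)$ can be written uniquely as $\theta=\sum_{I\subset[d]}n_I\langle t_I\rangle$ with $n_I\in W(k)$, and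
$$\dim\theta_{an}=\sum_I|n_I|.\tag{3}$$

*Proof.* For a field $E$ of characteristic $\ne2$, every element of $E((t))^*$ has the form $at^n(1+tg)$ with $a\in E^*$, $g\in E[[t]]$, and $1+tg$ is a square. So it is $at^r$ times a square with $r\in\{0,1\}$. By induction, every element of $F^*$ is $at_I$ times a square, with $a\in k^*$. Diagonalize a form over $F$ and collect the entries by $I$: the form is $\bigoplus_It_I\sigma_I$ with $\sigma_I$ over $k$. Up to Witt equivalence we may take the $\sigma_I$ anisotropic. The values $v(t_I)=\sum_{i\in I}e_i$ are pairwise distinct modulo $2\Gamma$, so by Lemma 2 this form is anisotropic. This gives existence and (3) for this expression.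

Given any expression $\sum_In_I\langle t_I\rangle$, representing each $n_I$ by its anisotropic form puts us in the situation just treated, so (3) holds for every expression. If two expressions give the same class, apply (3) to their difference: $0=\sum_I|n_I-n_I'|$, so $n_I=n'_I$ for all $I$. $\square$

So a class over $F$ is a function $I\mapsto n_I$ on the subsets of $[d]$ with values in $W(k)$, and its size is the sum of the sizes of its values.

## 5. The quadratic extensions $F(\sqrt{-t_it_j})$

For $i\ne j$ let $L_{ij}=F(\sqrt{-t_it_j})$. Over it, $\langle t_i,t_j\rangle\cong\mathbb H$, so $q$ becomes isotropic. We compute what happens to a class of $W(F)$.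

**Lemma 4.** Let $L=L_{ij}$. Then $v$ extends to $L$ with residue field $k$ and value group $\Gamma_L=\Gamma+\mathbb Z\frac{e_i+e_j}2$. The $t_I$ with $j\notin I$ have values pairwise distinct modulo $2\Gamma_L$. For $\theta=\sum n_I\langle t_I\rangle$,
$$\dim(\theta_L)_{an}=D_{ij}(\theta):=\sum_{\{I,I'\}}|n_I-n_{I'}|,\tag{4}$$
where the sum is over the $2^{d-1}$ unordered pairs $\{I,I'\}$ with $I'=I\,\triangle\,\{i,j\}$.

*Proof.* **Step 1: the valuation on $L$.** The purpose is to see that Lemma 2 applies over $L$. The element $-t_it_j$ has value $e_i+e_j\notin2\Gamma$, so it is not a square and $[L:F]=2$. Let $s=\sqrt{-t_it_j}$ and extend $v$ to $L$. Then $f=v(s)=(e_i+e_j)/2\notin\Gamma$. The ramification index times the residue degree is at most $2$, so the ramification index is $2$, the residue field is $k$, and $\Gamma_L=\Gamma+\mathbb Zf$. Since $e_j=2f-e_i$, the elements $e_l$ $(l\ne j)$ and $f$ form a basis of $\Gamma_L$. For $j\notin I$ the value $v(t_I)=\sum_{l\in I}e_l$ involves only these basis vectors $e_l$, with coefficients $0$ or $1$. So these values are pairwise distinct modulo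 $2\Gamma_L$.

**Step 2: merging coefficients.** The purpose is to write $\theta_L$ in terms of the $t_I$ with $j\notin I$ only. If $I'=I\triangle\{i,j\}$, then $t_It_{I'}$ equals $t_it_j$ times a square, and $t_it_j=-s^2$. Hence $\langle t_{I'}\rangle_L\cong\langle-t_I\rangle_L$. Each pair $\{I,I'\}$ has exactly one member that does not contain $j$. Therefore
$$\theta_L=\sum_{I\not\ni j}(n_I-n_{I'})\langle t_I\rangle .$$
Represent each $n_I-n_{I'}$ by an anisotropic form over $k$. By Lemma 2 and Step 1 the resulting form is anisotropic over $L$, and its dimension is $D_{ij}(\theta)$. $\square$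

For example, let $d=4$ and $\theta=q$, so $n_I=1$ for the four singletons and $n_I=0$ otherwise. In $D_{12}(q)$ the pair $\{\{1\},\{2\}\}$ contributes $0$, the pairs of $\{3\}$ with $\{1,2,3\}$ and of $\{4\}$ with $\{1,2,4\}$ contribute $1$ each, and all others contribute $0$. So $D_{12}(q)=2$, as it must be: $q_L\sim\langle t_3,t_4\rangle$.

**The four-variable example by hand.** We can now settle the question left open in Section 1. Let $d=4$. A form over $F_0$ that becomes Witt equivalent to $q_1$ over $F_0(q)$ gives, after scalar extension, one over $F$ that does so over $F(q)$. So let $\psi$ be a form over $F$ with $\psi_{F(q)}\sim q_1$ and $\dim\psi<4$. Since $\dim q_1=2$, $\dim\psi$ is $0$ or $2$. Take $L=L_{34}$. Over $L(q)\supset F(q)$ we have $\mathbb H\perp q_1\cong q\cong\mathbb H\perp\langle t_1,t_2\rangle$, so $q_1\cong\langle t_1,t_2\rangle$ there. Hence $\psi$ and $\langle t_1,t_2\rangle$ are Witt equivalent over $L(q)$, and by Facts 2 and 3 already over $L$. By Lemmas 2 and 4, $\langle t_1,t_2\rangle$ is anisotropic over $L$, so $\dim\psi=2$ and $\psi_L\cong\langle t_1,t_2\rangle$.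 If $a\in F^*$ is a value of $\psi$, then $a=t_1x^2+t_2y^2$ with $x,y\in L$, and so $v(a)\in e_1+2\Gamma_L$ or $v(a)\in e_2+2\Gamma_L$. Since $2\Gamma_L=2\Gamma+\mathbb Z(e_3+e_4)$, this says that modulo $2\Gamma$
$$v(a)\in\{e_1,\ e_2,\ e_1+e_3+e_4,\ e_2+e_3+e_4\}.$$
The same argument with $L_{12}$ gives
$$v(a)\in\{e_3,\ e_4,\ e_1+e_2+e_3,\ e_1+e_2+e_4\}\quad\text{modulo }2\Gamma.$$
The two lists are disjoint, a contradiction. So the minimal dimension is $4$.

This argument used that over $L(q)$ nothing is lost. In general it gives the following test.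

**Lemma 5.** Let $\theta\in W(F)$ and suppose that $\theta_{F(q)}$ is represented by a form of dimension $r$. Then $D_{ij}(\theta)\le r$ for all $i<j$.

*Proof.* Let $L=L_{ij}$. The form $q_L$ contains $\langle t_i,t_j\rangle\cong\mathbb H$. As $d\ge3$, Fact 1 gives $F(q)\subset L(q)$, and Fact 2 says that $L(q)/L$ is purely transcendental. Over $L(q)$ the class $\theta$ is represented by a form of dimension $r$. By Fact 3, $\dim(\theta_L)_{an}\le r$. Now use (4). $\square$

## 6. The kernel of $W(F)\to W(F(q))$

For $\varepsilon\in\{0,1\}$ let
$$e_\varepsilon=\bigoplus_{|I|\equiv\varepsilon\,(2)}\langle t_I\rangle\cong\bigoplus_{j\equiv\varepsilon\,(2)}\Lambda^jq .$$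
It has dimension $2^{d-1}$ and is defined over $F_0$. As a function on subsets, it is $1$ on one parity class and $0$ on the other. For $d=3$, $e_1=\langle t_1,t_2,t_3,t_1t_2t_3\rangle$ is the difference found in Section 1.

**Lemma 6.** We have
$$\ker\bigl(W(F)\to W(F(q))\bigr)=W(k)e_0+W(k)e_1 .$$
Moreover $(e_\varepsilon)_{K(q)}\sim0$ for $K=F_0$ as well as for $K=F$.

*Proof.* **Step 1: $e_0$ and $e_1$ die.** The purpose is the inclusion $\supseteq$ and the last statement. Choose $m\in\{d-1,d\}$ with $m\equiv\varepsilon$ modulo $2$. The left side of (1) for this $m$ is the class of $e_\varepsilon$, because all $j\le d$ with $j\equiv\varepsilon$ occur. The right side is $\Lambda^mq_1$, which is $0$ because $m>d-2=\dim q_1$. So $(e_\varepsilon)_{K(q)}\sim0$. As $W(F)\to W(F(q))$ is a ring homomorphism, all of $W(k)e_0+W(k)e_1$ is in its kernel.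

**Step 2: nothing else dies.** The purpose is the inclusion $\subseteq$. Let $\theta=\sum n_I\langle t_I\rangle$ be in the kernel. Lemma 5 with $r=0$ gives $D_{ij}(\theta)=0$, that is, $n_I=n_{I\triangle\{i,j\}}$ for all $I$ and all $i\ne j$. Any two subsets of the same parity differ by an even subset, which is a disjoint union of pairs, so they are connected by such moves. Hence $n_I$ depends only on the parity of $|I|$, and $\theta\in W(k)e_0+W(k)e_1$. $\square$

## 7. The minimal dimension for $\Lambda^mq_1$: proof of Theorem A

By Lemma 6, over $F$ the only freedom in a lift of $\varphi_m$ is to add one constant in $W(k)$ on all even subsets and another on all odd subsets. The function of $\psi_m$ is $1$ on a part of one parity class and $0$ on the rest. A constant cannot cancel both parts at once, and this forces the lower bound.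

**Step 1: equivalence and dimension of $\psi_m$.** The purpose is to show that $\psi_m$ is a lift of dimension $A$. That $(\psi_m)_{K(q)}\sim\varphi_m$ is (1). Further, using $\binom dj=\binom{d-1}j+\binom{d-1}{j-1}$,
$$\dim\psi_m=\sum_{\substack{0\le j\le m\\ j\equiv m\,(2)}}\binom dj=\sum_{j=0}^m\binom{d-1}j=A,$$
since the indices $j$ and $j-1$, for $j=m,m-2,\dots$, run through $0,\dots,m$ once each (an index $-1$ contributes $0$).

**Step 2: lower bound.** The purpose is to show that every lift has dimension at least $\min(A,2^{d-1}-A)$. Let $\psi$ be a form over $K$ with $\psi_{K(q)}\sim\varphi_m$. By Fact 1, $K(q)\subset F(q)$. Extending scalars to $F(q)$ gives $\psi_{F(q)}\sim(\psi_m)_{F(q)}$. By Lemma 6,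
$$\psi_F=\psi_m+\alpha e_0+\beta e_1\quad\text{in }W(F),\qquad\alpha,\beta\in W(k).$$
Let $\gamma$ be the coefficient of $e_\varepsilon$ for $\varepsilon\equiv m$ modulo $2$. Look only at the subsets $I$ with $|I|\equiv m$. There are $2^{d-1}$ of them. For those with $|I|\le m$, which are $A$ in number, the coefficient of $\langle t_I\rangle$ in $\psi_m$ is $1$, so its coefficient in $\psi_F$ is $1+\gamma$. For the remaining $2^{d-1}-A$ sets the coefficient in $\psi_m$ is $0$, so that in $\psi_F$ is $\gamma$. By (3),
$$\dim\psi\ \ge\ \dim(\psi_F)_{an}\ \ge\ A\,|1+\gamma|+(2^{d-1}-A)\,|\gamma| .$$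
Witt equivalent forms have dimensions of the same parity, so $|1+\gamma|\equiv1+|\gamma|$ modulo $2$. Hence $|\gamma|$ and $|1+\gamma|$ are not both $0$. If $|1+\gamma|\ge1$ the right side is at least $A$; if $|\gamma|\ge1$ it is at least $2^{d-1}-A$. So $\dim\psi\ge\min(A,2^{d-1}-A)$.

**Step 3: the bound is attained.** The purpose is to exhibit lifts over $K$ of both dimensions. The form $\psi_m$ has dimension $A$. Let
$$\psi'=\bigoplus_{\substack{|I|\equiv m\,(2)\\ |I|>m}}\langle-t_I\rangle .$$
Then $\psi'\sim\psi_m-e_\varepsilon$ over $K$, with $\varepsilon\equiv m$. By Lemma 6, $\psi'_{K(q)}\sim\varphi_m$, and $\dim\psi'=2^{d-1}-A$. (For $d=3$, $m=1$ this is $\langle-t_1t_2t_3\rangle$.)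

**Step 4: $\varphi_m$ is anisotropic.** The purpose is to show that $\varphi_m$ is already as small as possible in its Witt class, so that the loss is not caused by a wasteful choice of $\varphi$. Let $L=L_{1d}$. Over $L$ we have $q\cong\mathbb H\perp\langle t_2,\dots,t_{d-1}\rangle$. Over $L(q)\supset F(q)\supset K(q)$ we also have $q\cong\mathbb H\perp q_1$, so by Witt cancellation $(q_1)_{L(q)}\cong\langle t_2,\dots,t_{d-1}\rangle$. Therefore
$$(\varphi_m)_{L(q)}\cong\bigoplus_{\substack{I\subset\{2,\dots,d-1\}\\ |I|=m}}\langle t_I\rangle .$$
None of these $I$ contains $d$. By Lemma 4 with $i=1$, $j=d$, the values $v(t_I)$ are pairwise distinct modulo $2\Gamma_L$. By Lemma 2 the form on the right is anisotropic over $L$, and by Facts 2 and 3 it stays so over $L(q)$. Hence $\varphi_m$ is anisotropic over the subfield $K(q)$. $\square$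

## 8. Binomial sums: proof of the Corollary

**Step 1: six variables.** This is part 1, the disproof. For $d=6$, $m=2$ we have $\dim\varphi_2=\binom42=6$, $A=1+5+10=16$ and $2^5-A=16$. By Theorem A, every $\psi$ over $K$ with $\psi_{K(q)}\sim\varphi_2$ has $\dim\psi\ge16>12=2\dim\varphi_2$, while $\varphi_2\sim(\psi_2)_{K(q)}$ lies in the image of $W(K)$. Explicitly, $\varphi_2=\Lambda^2q_1$ and $\psi_2=\langle1\rangle\perp\Lambda^2q$.

**Step 2: all $d\ge6$.** The purpose is part 2: for each $d\ge 6$ we find an $m$ for which the ratio of the minimal $\dim\psi$ to $\dim\varphi_m$ exceeds $2$. Let $R_m=4^m/\binom{2m}m$. Then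
$$\frac{R_{m+1}}{R_m}=\frac{4(m+1)^2}{(2m+1)(2m+2)}=\frac{2m+2}{2m+1}>1,\qquad R_2=\frac{16}6=\frac83,\qquad R_3=\frac{64}{20}=\frac{16}5 .$$

Let $d=2m+2\ge6$ be even. The sum $A=\sum_{j\le m}\binom{2m+1}j$ is half of $2^{2m+1}$, by the symmetry of the binomial coefficients, so $A=4^m=2^{d-1}-A$. Since $\dim\varphi_m=\binom{2m}m$, the ratio is $R_m\ge R_2=\frac83>2$.

Let $d=2r+1\ge7$ be odd, and take $m=r-1$. Then
$$A=\sum_{j\le r-1}\binom{2r}j=\frac12\Bigl(4^r-\binom{2r}r\Bigr)\le4^r-A=2^{d-1}-A,\qquad\dim\varphi_m=\binom{2r-1}{r-1}=\frac12\binom{2r}r .$$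
The minimal $\dim\psi$ is $A$, and the ratio is $R_r-1\ge R_3-1=\frac{11}5>2$.

**Step 3: unbounded ratio.** The purpose is part 3. For $d=2m+2$, $m\ge1$, we have again $A=2^{d-1}-A=4^m$ and $\dim\varphi_m=\binom{2m}m$. From $\binom{2m}m/4^m=\prod_{j=1}^m\frac{2j-1}{2j}$ and $2m+1=\prod_{j=1}^m\frac{2j+1}{2j-1}$ we get
$$(2m+1)\left(\binom{2m}m\Big/4^m\right)^2=\prod_{j=1}^m\frac{(2j-1)(2j+1)}{(2j)^2}\le1,$$
so $4^m\ge\sqrt{2m+1}\,\binom{2m}m$. Since $\binom{2m}m\le4^m$, we have $2m\ge\log_2\dim\varphi_m$, which gives the second inequality of part 3. As $m\to\infty$ the ratio, which is at least $\sqrt{2m+1}$, is unbounded. $\square$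

## 9. Averaging over the constants: proof of Theorem B and the bounds on $C_d$

Now the base field is $F=k((t_1))\cdots((t_d))$. We are given a lift $\theta=\sum n_I\langle t_I\rangle$ of $\varphi$, and we may subtract one constant on the even subsets and one on the odd subsets. Lemma 5 controls how much the function $n$ changes under a move $I\mapsto I\triangle\{i,j\}$. So we take as constants values of $n$ itself, and we average over all choices.

**Step 1: the candidates.** The purpose is to list lifts of $\varphi$ and their dimensions. Let $\theta\in W(F)$ with $\theta_{F(q)}\sim\varphi$. For each even subset $J$ (that is, $|J|$ is even) put $J'=J\triangle\{1\}$, an odd subset, and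
$$\theta_J=\theta-n_Je_0-n_{J'}e_1 .$$
By Lemma 6, $(\theta_J)_{F(q)}\sim\varphi$. By (3),
$$\dim(\theta_J)_{an}=\sum_{|I|\text{ even}}|n_I-n_J|+\sum_{|I|\text{ odd}}|n_I-n_{J'}| .$$

**Step 2: the sum over all candidates.** The purpose is to rewrite the sum over $J$ as a sum over displacements $U$. In the first sum write $I=J\triangle U$, in the second $I=J'\triangle U$, with $U$ even. As $J$ runs over the even subsets, $J'$ runs over the odd ones. Hence
$$\sum_{J\text{ even}}\dim(\theta_J)_{an}=\sum_{U\text{ even}}\ \sum_{I\subset[d]}|n_{I\triangle U}-n_I|.\tag{5}$$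

**Step 3: bounding one displacement.** The purpose is to reduce $U$ to pairs, where Lemma 5 applies. Split $U$ into $s=|U|/2$ disjoint pairs $P_1,\dots,P_s$, and put $U_l=P_1\cup\dots\cup P_l$. By the triangle inequality $|n_{I\triangle U}-n_I|\le\sum_{l=1}^s|n_{I\triangle U_l}-n_{I\triangle U_{l-1}}|$. For fixed $l$, sum over $I$ and replace $I\triangle U_{l-1}$ by $I$, which only permutes the subsets:
$$\sum_I|n_{I\triangle U_l}-n_{I\triangle U_{l-1}}|=\sum_I|n_{I\triangle P_l}-n_I|=2D_{ij}(\theta),\qquad P_l=\{i,j\},$$
because each unordered pair $\{I,I\triangle P_l\}$ is counted twice. By Lemma 5, $D_{ij}(\theta)\le\dim\varphi$. So the inner sum in (5) is at most $2s\dim\varphi=|U|\dim\varphi$.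

**Step 4: the average.** The purpose is to find a good $J$. Each element of $[d]$ lies in $2^{d-2}$ even subsets, so $\sum_{U\text{ even}}|U|=d\,2^{d-2}$. There are $2^{d-1}$ even subsets $J$. By (5) and Step 3, the average of $\dim(\theta_J)_{an}$ over $J$ is at most
$$\frac{d\,2^{d-2}}{2^{d-1}}\dim\varphi=\frac d2\dim\varphi .$$
So some $J$ satisfies $\dim(\theta_J)_{an}\le\frac d2\dim\varphi$. Take $\psi=(\theta_J)_{an}$. $\square$

As a check, let $d=4$ and $\theta=q$, $\varphi=q_1$. Then $n_J=0$ for every even $J$, and $n_{J'}$ is $1$ if $J'$ is a singleton and $0$ if $|J'|=3$. So $\theta_J$ is $q-e_1$ or $q$, and both have anisotropic part of dimension $4$. The average is $4=\frac42\cdot2$: here the estimate is an equality.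

**The bounds (2).** Let $d=2m+2$ with $m\ge1$. Theorem B gives $C_d\le d/2=m+1$. By Theorem A with $K=F$, and the values of $A$ and $\dim\varphi_m$ computed in Section 8, the form $\varphi_m$ needs $\dim\psi\ge4^m$, so $C_d\ge4^m/\binom{2m}m$. Part 3 of the Corollary gives $4^m/\binom{2m}m\ge\sqrt{2m+1}$. For $d=4$ the lower bound is $4/\binom21=2$ and the upper bound is $2$, so $C_4=2$. For $d=6$ they are $16/\binom42=8/3$ and $3$.
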